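# Artin–Schreier curves and Lubin–Tate deformations: when does the formal summand lift?

## 1. Doubling a point on $y^3=x^2-x+uxy$

Consider the curve $E$ over $\mathbf Z_2[[u]]$ with equation $y^3=x^2-x+uxy$. Writing $X=y$, $Y=x$ gives a Weierstrass equation $Y^2+uXY-Y=X^3$. Let us reduce modulo $2$ and double a point by hand. Over $\mathbf F_2[[u]]$ the equation is
$$Y^2+uXY+Y=X^3 .$$
The tangent line at $P=(X,Y)$ has slope $m=(uY+X^2)/(uX+1)$. Substituting a line $Y=mX+n$ shows that the three $X$-coordinates on it add up to $m^2+um$, so in characteristic $2$ (negation does not change $X$)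
$$X(2P)=m^2+um=\frac{(uY+X^2)(uY+X^2+u^2X+u)}{(uX+1)^2}.$$
The numerator equals $u^2Y^2+X^4+u^3XY+u^2Y+u^2X^3+uX^2$. Here $u^2(Y^2+uXY+Y)=u^2X^3$, which cancels the other $u^2X^3$. Hence
$$X(2P)=\frac{X^4+uX^2}{1+u^2X^2}. \tag{1}$$

Near the origin use the parameter $\xi=X/Y$. With $w=1/Y$ the equation becomes $w=\xi^3+u\xi w+w^2$, so $w=\xi^3(1+\cdots)$ and $X=\xi/w$ satisfies $X^{-1}=\xi^2\eta(\xi)$, where $\eta$ is a power series over $\mathbf F_2[[u]]$ with $\eta(0)=1$. Taking inverses in (1),
$$([2]\xi)^2\,\eta([2]\xi)=\frac{u^2\xi^4\eta^2+\xi^8\eta^4}{1+u\xi^4\eta^2}.$$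
Compare lowest terms. The series $[2]\xi$ has no linear term, its $\xi^2$-coefficient has square $u^2$, and for $u=0$ it starts with $\xi^4$:
$$[2](\xi)=u\xi^2+\cdots,\qquad [2](\xi)\equiv \xi^4+\cdots \pmod u .\tag{2}$$

Recall that a 1-dimensional formal group over a field of characteristic $p$ has **height** $h$ if $[p](\xi)$ is a power series in $\xi^{p^h}$ with nonzero leading coefficient at $\xi^{p^h}$. So the formal group $\widehat E$ reduces at $(2,u)$ to a group $F_0$ of height $2$.

Recall also Lubin–Tate theory. A 1-dimensional formal group $F_0$ over $\mathbf F_p$ of height $h$ has a universal deformation $F_{LT}$ over $\mathbf Z_p[[t_1,\dots,t_{h-1}]]$. If $B$ is a complete local Noetherian ring with residue field $\mathbf F_p$ and $G/B$ is a deformation of $F_0$ (a formal group over $B$ with an identification of its reduction with $F_0$), then, up to $\star$-isomorphism, $G$ is the base change of $F_{LT}$ along a unique continuous local homomorphism $\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to B$, the *classifying map* of $G$. A deformation over $B\cong\mathbf Z_p[[u_1,\dots,u_{h-1}]]$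 is called universal if its classifying map is an isomorphism.

For our $E$ the parameter count is right: $h-1=1$. Is $\widehat E$ universal? Put $u=\varepsilon$ with $\varepsilon^2=0$. If $\widehat E$ over $\mathbf F_2[\varepsilon]$ were the trivial deformation, its $[2]$ would be conjugate, by a series without constant term, to a series starting in degree $4$; it would itself start in degree at least $4$. By (2) it does not. So the classifying map sends $t_1$ to $cu+\cdots$ modulo $2$ with $c\neq0$, and it is an isomorphism $\mathbf Z_2[[t_1]]\to\mathbf Z_2[[u]]$. One elliptic curve has produced the whole Lubin–Tate deformation in height $2$.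

Can curves do the same in greater height? Let $p$ be a prime and $f\ge1$, with $f>1$ if $p=2$, and put
$$e=p^f-1,\qquad h=(p-1)f .$$
All curves are understood through their smooth projective models. Theorem 1 of "Toward Higher Chromatic Analogs of Elliptic Cohomology" says that the Jacobian of the Artin–Schreier curve
$$C(p,f):\quad y^e=x^p-x\quad\text{over }\mathbf F_p$$
has a 1-dimensional formal summand $F_0$ of height $h$ (we reprove this in Section 7). To deform it we need $h-1$ parameters, and the same source proposes, over $\mathbf Z_p[u_1,\dots,u_{h-1}]$,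
$$\tilde C(p,f):\quad y^e = x^p - x + \sum_{i=0}^{h-2} u_{i+1}\, x^{p-1-[i/f]}\, y^{p^{f-1}-p^{\,i-[i/f]f}} ,$$
with $[t]$ the integer part. For $(p,f)=(2,2)$ this is exactly $E$. For $(3,1)$ it is $y^2=x^3-x+u_1x^2$. For $(2,3)$ it is
$$y^7=x^2-x+u_1xy^3+u_2xy^2 , \tag{3}$$
which has genus $3$, while the formal group of interest has dimension $1$ and height $3$. Does that little piece of the Jacobian still deform on its own, and universally?

## 2. The conjecture and three theorems

Let $k=\mathbf F_p$ and $A=\mathbf Z_p[[u_1,\dots,u_{h-1}]]$, with maximal ideal $\mathfrak m_A=(p,u_1,\dots,u_{h-1})$. Let $C_0=C(p,f)$, let $\mathcal J$ be the Jacobian of $\tilde C=\tilde C(p,f)$ over $A$, $\widehat{\mathcal J}$ its formal completion, and $\mathcal J_0,\widehat{\mathcal J}_0$ the reductions.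

**Conjecture (Conjecture 2 of the source).** The formal group $\widehat{\mathcal J}$ has a 1-dimensional direct summand $G$ whose reduction is the summand $F_0$ of Theorem 1, and $G$ is a universal deformation of $F_0$: its classifying map $\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to A$ is an isomorphism. (It need not send $t_i$ to $u_i$.)

We shall see that this is false as stated, and true in a short list of cases. Put
$$R_1=A/(p,\mathfrak m_A^2)=k\oplus\mathfrak n,\quad \mathfrak n=\mathfrak m_A/(p,\mathfrak m_A^2),\qquad T=\mathrm{Hom}_k(\mathfrak n,k),\quad \dim T=h-1 .$$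
An element $\partial\in T$ is the same as a local homomorphism $A\to R_1\to k[\varepsilon]$, $\varepsilon^2=0$: a first-order direction.

**Theorem A.** Let $f\ge2$ and $(p,f)\ne(2,2)$. There is no pair $(G,i)$ consisting of a 1-dimensional formal group $G/A$, whose reduction has height $h$ and which is a universal deformation of its reduction, and a homomorphism $i:G\to\widehat{\mathcal J}$ whose reduction is injective on tangent spaces. In particular (take $i$ to be the inclusion of a direct summand) the conjecture fails, whichever 1-dimensional summand of $\widehat{\mathcal J}_0$ of height $h$ is called $F_0$.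

**Theorem B.** If $f=1$ (so $p\ge3$) or $(p,f)=(2,2)$, then $\widehat{\mathcal J}_0$ has a unique 1-dimensional summand $F_0$ of height $h$. It lifts to a direct summand $G$ of $\widehat{\mathcal J}$, and $G$ is a universal deformation of $F_0$. Hence the conjecture holds if and only if $f=1$ or $(p,f)=(2,2)$.

**Theorem C.** Let $F_0\subset\widehat{\mathcal J}_0$ be the summand cut out by the $\mu_e$-action (Section 7), which has dimension $1$ and height $h$.

(i) If $f\ge2$ and $(p,f)\neq(2,2)$, the inclusion $F_0\to\widehat{\mathcal J}_0$ does not lift over $R_1$ to a homomorphism $G\to\widehat{\mathcal J}_{R_1}$ from any deformation $G$ of $F_0$. So even the existence of a lifted summand fails, without asking for universality.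

(ii) For all $(p,f)$ the projection $\widehat{\mathcal J}_0\to F_0$ lifts over $R_1$ to a homomorphism $\widehat{\mathcal J}_{R_1}\to G$, where $G$ is a deformation of $F_0$ whose classifying map is an isomorphism on tangent spaces.

Everything negative happens modulo $(p,\mathfrak m_A^2)$. So the plan is: make the curve explicit, translate first-order deformations into linear algebra, compute the resulting matrices, and read the theorems off them.

**Indexing.** Write $i=cf+j$ with $0\le c\le p-2$ and $0\le j\le f-1$. The deformation monomials are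
$$M_{c,j}=x^ay^b,\quad a=p-1-c,\quad b=p^{f-1}-p^j,$$
with $(c,j)$ in the set $S$ of all pairs as above except $(p-2,f-1)$; so $|S|=h-1$. Let $\partial_{c,j}\in T$ be the corresponding basis, and put
$$N_j=e-p^{f-1}+p^j .$$
We use constantly that $e=-1$ in $k$.

## 3. The smooth model and its regular differentials

**Two charts.** *We need an explicit projective model over $A$.* Give $x,y,z$ the weights $e,p,1$. For $(c,j)\in S$,
$$pe-ae-pb=(c+1)e-p^f+p^{j+1}=ce+p^{j+1}-1\ \ge 1,$$
so the equation homogenizes, in $\mathbf P(e,p,1)_A$, to
$$y^e=x^p-xz^{(p-1)e}+\sum u_{i+1}\,x^ay^bz^{pe-ae-pb}.$$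
If $z=0$ then $y^e=x^p$, and $x,y$ do not both vanish, so both are nonzero. Hence the curve is covered by $\{z\ne0\}$, the affine curve, and $\{xy\neq0\}$. For the second chart choose integers with $\alpha e+\beta p=1$ and put
$$\tau=x^\alpha y^\beta,\qquad s=x^py^{-e},\qquad t=z/\tau .$$
Here $\tau$ has degree $1$ and $s$, $t$ have degree $0$. The degree-zero Laurent monomials in $x,y$ are the powers of $s$, because $\gcd(e,p)=1$, so the degree-zero part of $A[x^{\pm1},y^{\pm1},z]$ is $A[s^{\pm1},t]$. One checks $x=\tau^es^\beta$ and $y=\tau^ps^{-\alpha}$. Dividing the equation by $\tau^{pe}$ and multiplying by $s^{\alpha e}$, the chart is $\operatorname{Spec}A[s^{\pm1},t]/(\Phi)$ with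
$$\Phi=s-1-s^{\beta+\alpha e}t^{(p-1)e}+\sum u_{i+1}\,s^{\beta a-\alpha b+\alpha e}\,t^{pe-ae-pb}.\tag{4}$$

**Smoothness.** *We check that this model is smooth over $A$.* On the special fibre, in $\{z\ne0\}$, the $x$-derivative of $y^e-x^p+x$ is $1$. Along $t=0$, (4) gives $s=1$ and $\partial\Phi/\partial s=1$. So the special fibre is smooth, with a single point $\infty$ at $t=0$, where $t$ is a uniformizer. It is geometrically irreducible: $y^e$ has a pole of order $e$, prime to $p$, at infinity, so it is not of the form $g^p-g$ with $g\in\bar k(y)$; hence $x^p-x-y^e$ is irreducible over $\bar k(y)$, and it is monic in $x$.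

As for flatness, the coordinate ring of $\{z\ne0\}$ is free over $A[y]$, because the equation is monic in $x$ of degree $p$ (recall $a\le p-1$). In the other chart, $\Phi$ is a nonzerodivisor modulo $\mathfrak m_A$, so the local criterion gives flatness at all points of the special fibre. Thus $\tilde C\to\operatorname{Spec}A$ is smooth at every point of the special fibre. The non-smooth locus is closed, and its image is closed by properness and misses the closed point of the local scheme $\operatorname{Spec}A$; so it is empty. The point $\infty$ extends to the section $t=0$, $s=1$ over $A$.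

**Differentials on $C_0$.** *We want a monomial basis of $V:=H^0(C_0,\Omega^1)$.* Let $U_0=C_0\setminus\{\infty\}$. From $ey^{e-1}dy=-dx$ and $e=-1$ we get
$$dx=y^{e-1}dy ,$$
and $dy$ generates $\Omega^1$ on $U_0$. With $z=1$ we have $\tau=t^{-1}$, so $\mathrm{ord}_\infty x=-e$ and $\mathrm{ord}_\infty y=-p$. As $p\nmid e$, $\mathrm{ord}_\infty dx=-e-1$, hence
$$\mathrm{ord}_\infty dy=p(e-1)-e-1=2g-2,\qquad\text{so } 2g=(p-1)(e-1).$$
The monomials $x^iy^j$ with $0\le i<p$, $j\ge0$ form a basis of $\mathcal O(U_0)$, and their pole orders $ei+pj$ at $\infty$ are distinct, because $i$ is determined by $ei$ modulo $p$. So $P\,dy$ is regular at $\infty$ exactly when all monomials of $P$ have pole order at most $2g-2$. Therefore $V$ has the basis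
$$(I,J):=x^{I-1}y^{J-1}dy,\qquad (I,J)\in D:=\{I,J\ge1,\ eI+pJ<pe\}.$$
In particular $I\le p-1$ and $J\le e-1$. Let $V_J$ be the span of the $(I,J)\in D$ with $J$ fixed ($V_J=0$ if there are none); then $V=\bigoplus_JV_J$. Since $e/p=p^{f-1}-1/p$,
$$V_J\ne0\iff(1,J)\in D\iff1\le J\le e-p^{f-1},\tag{5}$$
$$\dim V_J\ge p-1\iff(p-1,J)\in D\iff1\le J\le p^{f-1}-1,\tag{6}$$
and in (6) then $\dim V_J=p-1$.

For $(2,2)$, $D=\{(1,1)\}$. For $(2,3)$, $D=\{(1,1),(1,2),(1,3)\}$, and $V$ is spanned by $dy,\ y\,dy,\ y^2dy$.

## 4. First-order deformations as linear maps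

**Definition.** A *$p$-divisible group* $X$ of height $H$ is an increasing system of finite flat groups $X[p^n]$ of order $p^{nH}$, where $X[p^n]$ is the $p^n$-torsion of $X[p^{n+1}]$. For a $p$-divisible group $X_0/k$, let $M(X_0)$ be the value on $k$ of its contravariant Dieudonné crystal. It is a $k$-vector space of dimension equal to the height, in an exact sequence
$$0\to\omega_{X_0}\to M(X_0)\to\mathrm{Lie}(X_0^\vee)\to0 ,$$
where $\omega$ is the cotangent space and $X_0^\vee$ the dual.

For example, for $\mu_{p^\infty}$ we have $\dim M=\dim\omega=1$ and $\mathrm{Lie}(X_0^\vee)=0$. For a 1-dimensional formal group of height $h$, $\omega$ is a line in an $h$-dimensional $M$, and $\mathrm{Lie}(X_0^\vee)$ has dimension $h-1$.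

Now let $R=k\oplus\mathfrak n$ be artinian local with $\mathfrak n^2=0$, with the trivial divided powers on $\mathfrak n$ (they are nilpotent). The crystal takes the value $M(X_0)\otimes R$ on $R$, canonically, via $k\to R$. We use Grothendieck–Messing theory (Messing, LNM 264; Berthelot–Breen–Messing, LNM 930) in the following form.

**(GM)** Deformations $X/R$ of $X_0$ correspond to lifts of $\omega_{X_0}$ to direct summands of $M(X_0)\otimes R$. Such a lift is generated by elements $v+\tilde\kappa(v)$ with $\tilde\kappa(v)\in M\otimes\mathfrak n$, and it depends only on the induced linear map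
$$\kappa_X:\omega_{X_0}\to\mathrm{Lie}(X_0^\vee)\otimes\mathfrak n ;$$
every linear map occurs, and $\kappa_X=0$ if and only if $X$ is the trivial deformation. A homomorphism $\phi:X_0\to Y_0$ lifts to $X\to Y$ if and only if $\phi^*:M(Y_0)\to M(X_0)$ respects the lifted filtrations. Since $\phi^*(v+\tilde\kappa_Y(v))=\phi^*v+\phi^*\tilde\kappa_Y(v)$, this says
$$\bar\phi^*\circ\kappa_Y=\kappa_X\circ\phi^* ,\tag{7}$$
with $\bar\phi^*:\mathrm{Lie}(Y_0^\vee)\to\mathrm{Lie}(X_0^\vee)$ induced by $\phi^*$. All this is compatible with base change in $R$.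

For $R=R_1$ and $\partial\in T$, contraction of $\kappa_X$ with $\partial$ gives $\kappa_{X,\partial}:\omega_{X_0}\to\mathrm{Lie}(X_0^\vee)$, linear in $\partial$; it is the $\kappa$ of the base change to $k[\varepsilon]$ along $\partial$. Also, a formal group over an artinian ring with residue field $k$ whose reduction has finite height is a $p$-divisible group, and its deformations in the two senses agree (Messing, loc. cit.). For $F_0$ of dimension $1$ and height $h$ the space of possible $\kappa$ over $k[\varepsilon]$ has dimension $h-1$, the number of Lubin–Tate parameters.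

**Subgroups and quotients.** Suppose $X_0=F\oplus F'$, so that $\omega_{X_0}=\omega_F\oplus\omega_{F'}$ and $\mathrm{Lie}(X_0^\vee)=Q\oplus Q'$, and let $X$ be a deformation of $X_0$. For the projection $\rho:X_0\to F$, the maps $\rho^*,\bar\rho^*$ are the inclusions of $\omega_F$ and $Q$; by (7),
$$\rho\text{ lifts to }X\to G\text{ for some deformation }G\text{ of }F\iff \kappa_X(\omega_F)\subset Q\otimes\mathfrak n. \tag{8}$$
For the inclusion $i:F\to X_0$, the maps $i^*,\bar i^*$ are the projections onto $\omega_F$ and $Q$; by (7),
$$i\text{ lifts to }G\to X\text{ for some deformation }G\text{ of }F\iff \text{the $Q$-component of }\kappa_X|_{\omega_{F'}}\text{ is }0 .\tag{9}$$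
These concern two different off-diagonal blocks of $\kappa_X$. If $F$ lifts to a direct summand with a complement lifting $F'$, both blocks vanish. Keep (8) and (9) apart; the fate of the conjecture depends on it.

**Jacobians.** For $X=\mathcal J_R[p^\infty]$ the crystal on $R$ is $H^1_{dR}(\mathcal J_R/R)$ with its Hodge filtration (Berthelot–Breen–Messing, §§2.5, 3.3), and by the Abel–Jacobi map based at $\infty$ this is $H^1_{dR}(\tilde C_R/R)$ with its Hodge filtration. So
$$\omega=V,\qquad \mathrm{Lie}(X_0^\vee)=H^1(C_0,\mathcal O)=V^*\ \text{(Serre duality)}.$$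
The family over $k[\varepsilon]$ in the direction $\partial_{c,j}$ is the restriction of $y^e=x^p-x+uM_{c,j}$, which by the argument of Section 3 is smooth over an open neighborhood of $u=0$ in $\operatorname{Spec}k[u]$. Over this smooth base the crystalline identification is parallel transport for the Gauss–Manin connection (Berthelot, LNM 407, Ch. V), and its associated graded map is, up to a universal sign, cup product with the Kodaira–Spencer class in $H^1(C_0,T_{C_0})$ (Katz, Invent. Math. 18 (1972), §1.4).

In Čech terms this reads as follows. Cover $C_0$ by affine opens $U_0,V_0$, trivialize the deformation by algebra isomorphisms $\varphi_U,\varphi_V$ over them, and write $\varphi_V=\varphi_U\circ(1+\varepsilon\theta)$ on the overlap, with $\theta$ a derivation; the Kodaira–Spencer class is $\pm[\theta]$. A regular differential on the deformed curve lifting $v\in V$ becomes $v+\varepsilon\eta_U$ and $v+\varepsilon\eta_V$ in the two trivializations. Since $1+\varepsilon\theta$ acts on forms by $1+\varepsilon L_\theta$ and $dv=0$, we have $\eta_U-\eta_V=L_\theta v=d(\iota_\theta v)$.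 The difference is exact, and the function $\iota_\theta v$ on $U_0\cap V_0$ is the $H^1(\mathcal O)$-part of the first-order motion:
$$\kappa_\partial(v)=\pm[\iota_\theta v]\in H^1(C_0,\mathcal O).\tag{10}$$

For $\partial\in T$ write $\kappa_\partial=\kappa_{\mathcal J[p^\infty],\partial}:V\to V^*$ and
$$B_\partial(v,w)=\langle\kappa_\partial(v),w\rangle\quad(v,w\in V),\qquad B_{c,j}=B_{\partial_{c,j}} .$$

## 5. The Kodaira–Spencer matrix of the family

**Proposition 1.** There is a sign $\pm$, independent of all indices, such that for $(c,j)\in S$ and $(I,J),(I',J')\in D$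
$$B_{c,j}\big((I,J),(I',J')\big)=\begin{cases}\pm1&\text{if }J+J'=N_j\text{ and }I+I'\in\{c+2,\ c+p+1\},\\0&\text{otherwise.}\end{cases}$$

*Proof.* Let $M=M_{c,j}$ and $R=k[\varepsilon]$; the deformed curve is $y^e=x^p-x+\varepsilon M$. Take $U_0=\{z\ne0\}$ and $V_0=\{xy\ne0\}\ni\infty$. On $U_0$ the equation $y^e=x(x^{p-1}-1)$ shows that $y\neq0$ forces $x\ne0$, so $U_0\cap V_0=\operatorname{Spec}\mathcal O(U_0)[1/y]$. Write $U_R,V_R$ for the corresponding opens of the deformed curve.

**Step 1 (trivialization over $U_0$).** *We need an algebra map $\varphi_U:\mathcal O(U_0)[\varepsilon]\to\mathcal O(U_R)$.* Put $y\mapsto y$, $x\mapsto x-\varepsilon M$. It respects the equation, since $(x-\varepsilon M)^p=x^p$ and so $(x-\varepsilon M)^p-(x-\varepsilon M)=x^p-x+\varepsilon M=y^e$.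

**Step 2 (trivialization over $V_0$).** *Now the same near $\infty$, moving $y$ instead of $x$.* Let $\delta=M/y^e$ and $\varphi_V:x\mapsto x$, $y\mapsto y(1+\varepsilon\delta)$. Over $U_0\cap V_0$ this respects the equation: $y^e(1+\varepsilon\delta)^e=y^e(1+e\varepsilon\delta)=y^e-\varepsilon M=x^p-x$. In the coordinates $s=x^py^{-e}$ and $t=x^{-\alpha}y^{-\beta}$ (with $z=1$) it is
$$s\mapsto s(1+\varepsilon\delta),\qquad t\mapsto t(1-\beta\varepsilon\delta),\qquad \delta=s^{\beta a-\alpha b+\alpha e}\,t^{pe-ae-pb},$$
using $-e=1$. The exponent of $t$ in $\delta$ is at least $1$ and $s$ is a unit, so $\delta$ is regular on $V_0$ and the images of $s,t$ lie in $\mathcal O(V_R)$. The relation $\Phi=0$ for $C_0$ is respected after inverting $t$. But $t$ is a nonzerodivisor in $\mathcal O(V_0)$, hence in the flat $R$-algebra $\mathcal O(V_R)$; so the relation is respected in $\mathcal O(V_R)$ itself, and $\varphi_V$ maps $\mathcal O(V_0)[\varepsilon]$ to $\mathcal O(V_R)$. Both $\varphi_U$ and $\varphi_V$ are the identity modulo $\varepsilon$ between flat $R$-algebras, hence isomorphisms.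

**Step 3 (a residue formula).** *We compare the trivializations.* From $\varphi_V=\varphi_U\circ(1+\varepsilon\theta)$, comparing values on $y$ and on $x$,
$$\theta(y)=M/y^{e-1},\qquad\theta(x)=M ,$$
which agrees with $dx=y^{e-1}dy$. By (10), $\kappa_{\partial_{c,j}}(P\,dy)=\pm[MPy^{1-e}]$. Serre duality pairs the class of a function on $U_0\cap V_0$ with $Q\,dy$ by multiplying and summing residues over the points outside $U_0$, up to a universal sign. The only such point is $\infty$, so
$$B_{c,j}(P\,dy,Q\,dy)=\pm\mathrm{Res}_\infty\big(MPQ\,y^{1-e}dy\big).\tag{11}$$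

**Step 4 (only $y$-exponents divisible by $e$ matter).** *We use symmetry to cut down the cases.* For $P\,dy=(I,J)$ and $Q\,dy=(I',J')$ the form in (11) is $x^my^n\,dy/y$ with
$$m=p-1-c+I+I'-2,\qquad n=b+J+J'-e .$$
For $\zeta\in\mu_e(\bar k)$ the automorphism $y\mapsto\zeta y$ fixes $\infty$, so it preserves the residue, and it multiplies the form by $\zeta^n$. Taking $\zeta$ of order $e$, the residue vanishes unless $e\mid n$. Since $0\le b<e$ and $2\le J+J'\le2e-2$, we have $-e<n<2e$; so $n=re$ with $r\in\{0,1\}$.

**Step 5 (the residue on the line).** *Now everything can be written in $x$.* As $dy/y=dx/y^e=dx/(x^p-x)$, the form is $x^m(x^p-x)^{r-1}dx$. The map $x:C_0\to\mathbf P^1$ is totally and tamely ramified of index $e$ at $\infty$. Over $\bar k$ choose a parameter $t'$ there with $x^{-1}=t'^e$; then $x^ldx=-e\,t'^{-el-e-1}dt'$ has a residue only for $l=-1$. So the residue on $C_0$ is $e$ times the residue at $\infty\in\mathbf P^1$.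

If $r=1$, the form is $x^mdx$ with $m\ge0$, and the residue is $0$. If $r=0$, that is $J+J'=e-b=N_j$, expand at infinity:
$$\frac{x^m}{x^p-x}=\sum_{l\ge0}x^{m-p-l(p-1)} .$$
The term $x^{-1}$ occurs, once, exactly when $m\in\{p-1,2(p-1),\dots\}$. Then the residue on $\mathbf P^1$ is $-1$, and on $C_0$ it is $-e=1$. Since $I,I'\le p-1$, we have $m\le3(p-1)-2$, so only $m=p-1$ and $m=2(p-1)$ can occur, and these say $I+I'=c+2$ and $I+I'=c+p+1$. $\square$

For $(2,2)$ the only basis element is $(1,1)$, $N_0=3-2+1=2$, and $B_{0,0}((1,1),(1,1))=\pm1$. This is the nonvanishing found by doubling points in Section 1.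

## 6. Genus three by hand: $y^7=x^2-x+u_1xy^3+u_2xy^2$

Let $(p,f)=(2,3)$, so $e=7$, $h=3$, $N_0=4$, $N_1=5$, with $u_1,u_2$ belonging to $(c,j)=(0,0),(0,1)$. Write $\omega_J=y^{J-1}dy$ for $J=1,2,3$. By Proposition 1, $B_{0,0}$ pairs $\omega_J$ with $\omega_{J'}$ when $J+J'=4$, and $B_{0,1}$ when $J+J'=5$:
$$B_{0,0}=\begin{pmatrix}0&0&1\\0&1&0\\1&0&0\end{pmatrix},\qquad B_{0,1}=\begin{pmatrix}0&0&0\\0&0&1\\0&1&0\end{pmatrix}.$$
(Signs do not matter in $\mathbf F_2$.) One entry by hand: for $M=xy^3$ and $P=Q=y$, (11) is the residue of $xy^5\cdot y^{-6}dy=x\,dy/y=x\,dx/(x^2-x)=dx/(x-1)$, which on $C_0$ is $7\cdot(-1)=1$.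

The natural candidate for $F_0$ comes from the symmetry $y\mapsto\zeta y$, $\zeta^7=1$. It acts on $\omega_J$ by $\zeta^J$ and on the dual basis vector $\omega_J^*$ by $\zeta^{-J}$, so on $M$ the exponents modulo $7$ are $1,2,3$ on $V$ and $6,5,4$ on $V^*$. The set $O=\{3,5,6\}$ is stable under doubling, and its part of $M$ is spanned by $\omega_3$ and (the classes of) $\omega_1^*,\omega_2^*$. It belongs to a summand $F_0$ of dimension $1$ and height $3$.

Now look at the row of $\omega_3$ in each matrix: $\kappa_{\partial_{0,0}}(\omega_3)=\omega_1^*$ and $\kappa_{\partial_{0,1}}(\omega_3)=\omega_2^*$. The line $\omega_{F_0}$ moves exactly inside the space $\langle\omega_1^*,\omega_2^*\rangle=\mathrm{Lie}(F_0^\vee)$, and the two parameters move it in two independent directions. It is tempting to stop here and declare the conjecture proved. But by (8) this statement is about the *projection* $\widehat{\mathcal J}_0\to F_0$. For the *inclusion*, (9) demands that $\omega_1,\omega_2$ have no component in $\langle\omega_1^*,\omega_2^*\rangle$ under $\kappa$. The middle entry of $B_{0,0}$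 says that $\kappa_{\partial_{0,0}}(\omega_2)=\omega_2^*$. So the inclusion does not lift.

Could another summand do better? Suppose $\widehat{\mathcal J}$ had a direct summand of dimension $1$ and height $3$; assume for the moment that $\widehat{\mathcal J}_0$ is all of $\mathcal J_0[p^\infty]$, of height $6$ (shown in Section 7). The complement has dimension $2$ and height $3$, so its $\mathrm{Lie}$ of the dual has dimension $1$. In the direction $\partial_{0,0}$ the map $\kappa$ would be block diagonal with blocks $k^1\to k^2$ and $k^2\to k^1$, hence of rank at most $2$. But $B_{0,0}$ has rank $3$. So the conjecture fails for (3), whatever $F_0$ is.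

## 7. The $\mu_e$-summand: the projection lifts, the inclusion does not

We now set up $F_0$ for all $(p,f)$. Let $q=p^f$ and $O=\{-p^l\bmod e:0\le l<f\}$. The group $\mu_e(\mathbf F_q)$, of order $e$, acts on $C_0$ over $\mathbf F_q$ by $y\mapsto\zeta y$, fixing $\infty$. Let $[\zeta]$ be the induced (Albanese) automorphism of $\mathcal J_0$. Through the Abel–Jacobi map based at $\infty$, $[\zeta]^*$ on $M=M(\mathcal J_0[p^\infty])=H^1_{dR}(C_0)$ is pullback by $\zeta$, and $(I,J)$ has character $\zeta\mapsto\zeta^J$. With $\hat\zeta$ the Teichmüller lift, put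
$$\epsilon_O=\frac1e\sum_\zeta\Big(\sum_{J\in O}\hat\zeta^{-J}\Big)[\zeta].$$
This is the idempotent of the group ring for the characters in $O$. Since $pO=O$, its coefficients are fixed by Frobenius, so they lie in $\mathbf Z_p$; and they do not change under $\zeta\mapsto\zeta^p$, so $\epsilon_O$ commutes with the Galois action. It defines an idempotent endomorphism, over $\mathbf F_p$, of $\mathcal J_0[p^\infty]$ and of $\widehat{\mathcal J}_0$, acting on $M\otimes\mathbf F_q$ as the projector onto the characters in $O$. Put $F_0=\epsilon_O\widehat{\mathcal J}_0$.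

**Step 1 (the $O$-part of $V$).** *This gives the dimension.* The exponents $e-p^l$ with $0\le l<f$ represent $O$. By (5), $V_{e-p^l}\ne0$ only for $l=f-1$; and $(2,e-p^{f-1})\in D$ would need $2e<p^f$, which is false. So the $O$-part of $V$ is spanned by
$$\omega_0:=(1,\,e-p^{f-1}),$$
and $\dim F_0=1$.

**Step 2 (the $O$-part of $V^*$).** *This will give the height.* Serre duality is $\mu_e$-invariant, so the dual basis vector of $(I,J)$ has character $-J$, and the $O$-part of $V^*$ is $W^*$ with $W=\bigoplus_{l=0}^{f-1}V_{p^l}$. By (6), $\dim V_{p^l}=p-1$ for $l<f-1$. For $l=f-1$ the condition on $I$ is $eI<pe-p^f=(p-1)e-1$, i.e. $I\le p-2$, so $\dim V_{p^{f-1}}=p-2$. Hence $\dim W=(p-1)(f-1)+(p-2)=h-1$.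

**Step 3 ($\mathcal J_0$ has $p$-rank $0$).** *We need $\widehat{\mathcal J}_0$ to be all of $\mathcal J_0[p^\infty]$.* By Serre, the $p$-rank is the stable rank of the Cartier operator $\mathcal C$ on $V$. Recall that $\mathcal C(g^p\eta)=g\,\mathcal C(\eta)$, and that $\mathcal C(y^{N-1}dy)$ is $y^{N/p-1}dy$ if $p\mid N$ and $0$ otherwise. Substituting $x=x^p-y^e$ in $x^{I-1}$,
$$\mathcal C(I,J)=\sum_l(-1)^l\binom{I-1}{l}x^{I-1-l}\,\mathcal C(y^{el+J-1}dy),$$
a combination of terms $(I-l,(el+J)/p)$ with $p\mid el+J$. For $l\ge1$ the first index drops; for $l=0$ it stays and the second drops from $J$ to $J/p$. So $\mathcal C$ strictly lowers the lexicographic order, and it is nilpotent.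

Hence $\mathcal J_0[p^\infty]$ is connected and equals $\widehat{\mathcal J}_0$; likewise $\widehat{\mathcal J}=\mathcal J[p^\infty]$ over artinian quotients of $A$. Then $M(F_0)=\epsilon_OM$ has dimension $1+\dim W=h$, so $F_0$ has dimension $1$ and height $h$. This reproves Theorem 1 of the source.

**Step 4 (the row of $\omega_0$).** *We see how $\omega_{F_0}$ moves.* By Proposition 1, $B_{c,j}(\omega_0,(I',J'))\ne0$ if and only if $J'=N_j-(e-p^{f-1})=p^j$ and $I'=c+1$; the other possibility $1+I'=c+p+1$ means $I'=c+p\geq p$ and is excluded. By Step 2, as $(c,j)$ runs through $S$ the elements $(c+1,p^j)$ are exactly the basis elements of $W$. Hence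
$$\kappa_{\partial_{c,j}}(\omega_0)=\pm(c+1,p^j)^*\in W^*,\quad\text{and these form a basis of }W^*.\tag{12}$$

The first approach to the conjecture suggests itself: lift $\epsilon_O$ to $\widehat{\mathcal J}$, take $G$ to be its image, and conclude with (12). Its first half breaks when $f\ge2$, because a monomial $x^ay^b$ with $0<b<e$ is not invariant under $y\mapsto\zeta y$: the symmetry that cuts out $F_0$ is destroyed by the deformation. One may hope that a summand survives anyway, since (12) looks so good. But (12) controls the block in (8), not the block in (9). This is precisely what Theorem C says.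

**Proof of Theorem C(ii).** Let $G/R_1$ be the deformation of $F_0$ with $\kappa_{G,\partial}(\omega_0)=\kappa_\partial(\omega_0)\in W^*=\mathrm{Lie}(F_0^\vee)$; this makes sense by (12), and $G$ exists by (GM). For the projection $\rho:\widehat{\mathcal J}_0\to F_0$, the maps $\rho^*,\bar\rho^*$ are the inclusions $k\omega_0\subset V$ and $W^*\subset V^*$, so (7) holds by construction and $\rho$ lifts to $\widehat{\mathcal J}_{R_1}\to G$. By (12), $\partial\mapsto\kappa_{G,\partial}$ is bijective from $T$ to $\mathrm{Hom}(k\omega_0,W^*)$, the space of first-order deformations of $F_0$. So the classifying map of $G$ is an isomorphism on tangent spaces. $\square$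

**Proof of Theorem C(i).** Let $i:F_0\to\widehat{\mathcal J}_0$ be the inclusion. Then $i^*$ is $\lambda=$ (coefficient of $\omega_0$) on $V$, and $\bar i^*$ is the restriction $V^*\to W^*$. By (7), a lift of $i$ over $R_1$, from any $G$, forces
$$B_\partial(v,w)=0\qquad\text{for all }v\in\ker\lambda,\ w\in W,\ \partial\in T .$$
We exhibit a violation, with $I=I'=1$ and $c=0$, so that the condition $I+I'=c+2$ of Proposition 1 holds.

If $p\ge3$, take $\partial=\partial_{0,f-2}$, $w=(1,p^{f-1})$, $v=(1,J)$ with
$$J=N_{f-2}-p^{f-1}=(p-2)p^{f-1}+p^{f-2}-1 .$$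
Here $w\in W$ because $\dim V_{p^{f-1}}=p-2\ge1$. Also $J\ge1$, and $(e-p^{f-1})-J=p^{f-1}-p^{f-2}>0$.

If $p=2$ and $f\ge3$, take $\partial=\partial_{0,f-3}$, $w=(1,2^{f-2})$, $v=(1,J)$ with
$$J=N_{f-3}-2^{f-2}=2^{f-2}+2^{f-3}-1 .$$
Here $w\in W$ because $f-2<f-1$. Also $J\ge1$, and $(e-2^{f-1})-J=2^{f-3}>0$.

In both cases $1\le J<e-p^{f-1}$, so $v\in V$ by (5), and $v\ne\omega_0$ is a basis vector in $\ker\lambda$. The second indices of $v$ and $w$ add up to $N_{f-2}$, respectively $N_{f-3}$. By Proposition 1, $B_\partial(v,w)=\pm1\neq0$. So $i$ does not lift. $\square$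

For $(2,3)$ this is $v=w=\omega_2$ and the middle entry of $B_{0,0}$.

## 8. Lifting the symmetry: $f=1$ and $(p,f)=(2,2)$

When the symmetry survives, the first approach works. We prove the positive part of Theorem B.

**Step 1 (a direct summand $G$ lifting $F_0$).** *We lift the idempotent.* Let $f=1$. Then $b=p^0-p^0=0$ for all monomials, so $\mu_{p-1}(\mathbf Z_p)$ acts on $\tilde C/A$ by $y\mapsto\zeta y$, fixing the section $\infty$. It acts on $\widehat{\mathcal J}$. So does $\mathbf Z_p$: in coordinates $X$, the components of $[p](X)$ lie in $(p,X)\cdot(X)$, so those of $[p^n](X)$ lie in $(p,X)^n\cdot(X)$ and tend to $0$, and $[m](X)$ extends continuously to $m\in\mathbf Z_p$. With $e=p-1\in\mathbf Z_p^\times$, the formula for $\epsilon_O$ defines an idempotent $\epsilon$ of $\widehat{\mathcal J}$ reducing to $\epsilon_O$. Let $G=\ker(1-\epsilon)$ be its image and $G'=\ker\epsilon$; then $\widehat{\mathcal J}=G\times G'$.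

To see that $G$ is a formal Lie group, split the Lie algebra as $\epsilon L\oplus(1-\epsilon)L$, both parts free as $A$ is local, and choose coordinates $X=(X',X'')$ adapted to this. The maps $\sigma:X'\mapsto\epsilon(X',0)\in G$ and $\sigma':X''\mapsto(1-\epsilon)(0,X'')\in G'$ have a sum $\sigma+\sigma':\operatorname{Spf}A[[X',X'']]\to\widehat{\mathcal J}$ with Jacobian matrix the identity at the origin; by the formal inverse function theorem it is an isomorphism. It equals $\sigma\times\sigma'$ under $\widehat{\mathcal J}=G\times G'$, so $\sigma:\operatorname{Spf}A[[X']]\to G$ is an isomorphism. Thus $G$ is a direct summand which is a formal group; it reduces to $F_0$ and has dimension $1$.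

Let $(p,f)=(2,2)$. Then $g=1$ and $G=\widehat{\mathcal J}$ reduces to $\widehat{\mathcal J}_0=F_0$, of height $2=h$.

**Step 2 (universality).** *We use (12), legitimately this time.* In both cases the projection $\rho:\widehat{\mathcal J}\to G$ exists over $A$, so (7) gives $\kappa_\partial(\omega_0)=\bar\rho^*\kappa_{G,\partial}(\omega_0)$, where $\bar\rho^*:W^*\hookrightarrow V^*$ is the inclusion. By (12), $\partial\mapsto\kappa_{G,\partial}$ is injective. So no $\partial\ne0$ gives a trivial deformation over $k[\varepsilon]$: the classifying map $\phi:\mathbf Z_p[[t_1,\dots,t_{h-1}]]\to A$ is injective on the tangent spaces $\mathrm{Hom}(-,k[\varepsilon])$. Both have dimension $h-1$, so $\phi$ is an isomorphism on $\mathfrak m/(p,\mathfrak m^2)$. Since $p=\phi(p)$, it follows that $\mathfrak m_A$ is generated by the image of the maximal ideal together with $\mathfrak m_A^2$, hence by the image alone (Nakayama). As residue fields agree and $A$ is complete, $\phi$ is surjective. A surjection between domains of the same dimension $h$ has zero kernel. So $\phi$ is an isomorphism,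 and $G$ is universal.

**Step 3 (uniqueness of $F_0$).** *We check that there is no other candidate.* If $g=1$, a 1-dimensional summand is everything. Let $f=1$, so $e=p-1$ and $h=p-1$. As $\mu_{p-1}\subset\mathbf F_p$, the characters give $\widehat{\mathcal J}_0=\bigoplus_{J=1}^{p-2}Y_J$. Here $\dim Y_J=\dim V_J$, and the condition $(p-1)I+pJ<p(p-1)$ reads $I<p-J-\frac J{p-1}$, so $\dim V_J=p-1-J$. The character $J$ occurs in $V^*$ on the dual of $V_{e-J}$, so the height of $Y_J$ is $\dim V_J+\dim V_{e-J}=(p-1-J)+J=h$.

Let $F$ be any 1-dimensional summand of height $h$; it is connected and $p$-divisible. Let $\phi:F\to Y_J$ be a nonzero homomorphism. Write $F=\operatorname{Spf}k[[X]]$. The ideal of $\ker\phi$ is generated by the power series defining $\phi$, which are not all zero; so it is $(X^n)$ for some $n$, and $\ker\phi$ is finite. Then $F/\ker\phi$ is a $p$-divisible subgroup of $Y_J$ of dimension $1$ and height $h$, the height of $Y_J$. Comparing the orders $p^{nh}$ of $p^n$-torsion, $F/\ker\phi=Y_J$. So $\dim Y_J=1$, i.e. $J=p-2$. Therefore the components of $F\hookrightarrow\widehat{\mathcal J}_0$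 with $J\neq p-2$ vanish, and $F\subset Y_{p-2}=F_0$ (here $O=\{p-2\}$). Both are $p$-divisible of height $h$, so $F=F_0$.

This proves the first two sentences of Theorem B: for $f=1$ and for $(2,2)$ the conjecture holds. The "only if" in the last sentence is Theorem A, to which we turn.

## 9. Universality against the grading: proof of Theorem A

Theorem C(i) does not settle the conjecture in general, because Theorem 1 of the source does not say that its summand is the one cut out by $\mu_e$. The pair $(G,i)$ in Theorem A may start from a line in the tangent space that is not homogeneous for the grading $V=\bigoplus_JV_J$ at all. The way past this is to use universality to produce many vectors in $V$ satisfying linear equations with the $B_{c,j}$, and then to use that each $B_{c,j}$ is homogeneous for the grading, so that the equations may be replaced by their homogeneous parts.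

Let $f\ge2$ and $(p,f)\ne(2,2)$, suppose $(G,i)$ exists, and let $F$ be the reduction of $G$.

**Step 1 (universality becomes linear algebra).** *We extract from $(G,i)$ a functional on $V$ and $h-1$ vectors in $V$.* Over $R_1$, $G$ is a $p$-divisible group and $i$ induces a homomorphism $G\to\mathcal J[p^\infty]$. Let $\lambda=i^*:V\to\omega_F\cong k$ at the closed point; it is nonzero, because the reduction of $i$ is injective on tangent spaces. Let $Q=\mathrm{Lie}(F^\vee)$, of dimension $h-1$, with $\bar i^*:V^*\to Q$, and let $\sigma_\partial\in Q$ represent $\kappa_{G,\partial}:\omega_F\cong k\to Q$. By (7),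
$$\bar i^*\kappa_\partial(v)=\lambda(v)\,\sigma_\partial\qquad(v\in V,\ \partial\in T).$$
Since the classifying map of $G$ is an isomorphism, only $\partial=0$ gives the trivial deformation over $k[\varepsilon]$. By (GM) the linear map $\partial\mapsto\sigma_\partial$ is injective, hence, by dimension, an isomorphism $T\cong Q$. Let $q_{c,j}\in Q^*$ be the basis dual to the $\sigma_{\partial_{c,j}}$, and let $w_{c,j}=q_{c,j}\circ\bar i^*\in V^{**}=V$. Applying $q_{c,j}$ to the display with $\partial=\partial_{c',j'}$ gives, for all $(c,j),(c',j')\in S$,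
$$B_{c',j'}(v,w_{c,j})=\begin{cases}\lambda(v)&\text{if }(c',j')=(c,j),\\0&\text{otherwise}\end{cases}\qquad(v\in V).\tag{13}$$

**Step 2 (making everything homogeneous).** *We replace $\lambda$ and the $w_{c,j}$ by graded pieces without losing (13).* By Proposition 1, $B_{c,j}(V_J,V_{J'})=0$ unless $J+J'=N_j$. Pick $J_0$ with $\lambda|_{V_{J_0}}\ne0$. Replace $\lambda$ by $\lambda\circ\mathrm{pr}_{J_0}$, and each $w_{c,j}$ by its component in $V_{N_j-J_0}$. To check (13) for the new data, let $v\in V_J$. The new left side vanishes unless $J+N_j-J_0=N_{j'}$; and if this holds, it equals the old left side, because the only component of the old $w_{c,j}$ that $B_{c',j'}(v,\cdot)$ sees is the one in $V_{N_{j'}-J}=V_{N_j-J_0}$. If $(c',j')=(c,j)$, the condition says $J=J_0$; so the new left side is $\lambda(v)$ for $J=J_0$ and $0$ otherwise, which is the new right side. If $(c',j')\ne(c,j)$, the new left side is $0$ either way, as required.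

So we may assume that $\lambda\neq0$ is supported on $V_{J_0}$, and that $w_{c,j}\in V_{N_j-J_0}$. Moreover the $w_{c,j}$ are linearly independent: apply $B_{c',j'}(v,\cdot)$ with $\lambda(v)\ne0$ to a linear relation, and (13) shows that the coefficient of $w_{c',j'}$ is zero. In particular all $w_{c,j}$ are nonzero.

**Step 3 (a lower bound on $J_0$).** *We count dimensions in one graded piece.* For $j=f-2\ge0$, all pairs $(c,f-2)$ with $0\le c\le p-2$ lie in $S$. The $p-1$ independent vectors $w_{c,f-2}$ lie in $V_{N_{f-2}-J_0}$. By (6), $N_{f-2}-J_0\le p^{f-1}-1$, that is,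
$$J_0\ \ge\ p^f-2p^{f-1}+p^{f-2}=p^{f-2}(p-1)^2 .\tag{14}$$

**Step 4 (one vector, two monomials).** *We show that some $w_{0,j}$ is also seen by a deformation monomial with another $j'$, against (13).* Put
$$(j',j)=(f-2,f-1)\ \text{ if }p\ge3,\qquad(j',j)=(f-3,f-2)\ \text{ if }p=2\ (\text{then }f\ge3).$$
In both cases $(0,j)\in S$: for $p\ge3$ because $0\ne p-2$, for $p=2$ because $j=f-2\neq f-1$. Also $0\le j'<j$ and $j'<f-1$. Let
$$J_1=J_0+p^{j'}-p^j<J_0 .$$
By (14), for $p\ge3$,
$$J_1\ge p^{f-2}\big((p-1)^2+1-p\big)=p^{f-2}(p-1)(p-2)\ge1 ,$$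
and for $p=2$, $J_1\ge2^{f-2}+2^{f-3}-2^{f-2}=2^{f-3}\ge1$. Since $V_{J_0}\ne0$, (5) gives $J_0\le e-p^{f-1}$; as $1\le J_1<J_0$, (5) also gives $(1,J_1)\in D$.

Write the nonzero vector $w_{0,j}\in V_{N_j-J_0}$ as
$$w_{0,j}=\sum_{I''}\gamma_{I''}\,(I'',\,N_j-J_0),$$
choose $I'$ with $\gamma_{I'}\ne0$, and put $c'=I'-1\in[0,p-2]$. Since $j'<f-1$, $(c',j')\in S$. We compute $B_{c',j'}\big((1,J_1),w_{0,j}\big)$. The condition on second indices holds:
$$J_1+(N_j-J_0)=N_j+p^{j'}-p^j=N_{j'} .$$
For the first indices, $1+I''=c'+2$ if and only if $I''=I'$, whereas $1+I''=c'+p+1$ would mean $I''=I'+p-1\ge p$, which is impossible. By Proposition 1,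
$$B_{c',j'}\big((1,J_1),w_{0,j}\big)=\pm\gamma_{I'}\ne0 .$$
But $(c',j')\ne(0,j)$, since $j'\neq j$, so (13) says that this number is $0$. This contradiction proves Theorem A.

If $i$ is the inclusion of a direct summand, its reduction is injective on tangent spaces, so the conjecture fails for every $(p,f)$ with $f\ge2$ and $(p,f)\ne(2,2)$, whichever 1-dimensional summand of height $h$ is called $F_0$. Together with Section 8 this completes the proof of Theorem B. $\square$

The argument used $G$ and $i$ only over $R_1$, together with the injectivity of $\partial\mapsto\sigma_\partial$, so the failure is already visible modulo $(p,\mathfrak m_A^2)$. For (3) one can watch Step 4 happen: (13) demands $B_{0,0}(v,w_{0,1})=0$ for all $v$, and $B_{0,0}$ is invertible, so $w_{0,1}=0$; but then $\lambda=B_{0,1}(\cdot,w_{0,1})=0$, which is absurd.
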